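\title{A two-phase Serrin problem with an arbitrary inclusion}

\begin{abstract}
Let $D\subset\mathbb R^N$, $N\ge2$, be a bounded open set and let $\sigma$ equal a constant $\sigma_c\neq1$ in $D$ and $1$ outside. We prove that there is a bounded domain $\Omega\supset\overline D$ of class $C^{2,\alpha}$ on which the solution of $-\operatorname{div}(\sigma\nabla u)=1$, $u|_{\partial\Omega}=0$, has constant normal derivative. No regularity of $\partial D$ is needed. There is one such domain $\Omega_R$ for every large $R$, a small perturbation of a ball of radius $R$ with a suitably chosen center. The linearized Serrin problem on a ball has the translations as its kernel; the position of the center compensates for it because the polarization matrix of the inclusion is definite. We also give the asymptotics of $\Omega_R$, its uniqueness among nearly spherical domains, and show that the boundaries $\partial\Omega_R$ foliate a neighborhood of infinity.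
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $N\ge2$, let $\Omega\subset\mathbb R^N$ be a bounded domain of class $C^2$, and let $D$ be an open set with $\overline D\subset\Omega$. Fix a positive constant $\sigma_c\ne1$ and put $\sigma=\sigma_c\mathbf 1_D+\mathbf 1_{\Omega\setminus D}$, where $\mathbf 1_A$ is the characteristic function of $A$. Let $u\in H^1_0(\Omega)$ be the weak solution of
\begin{equation}\label{eq:sigma}
-\operatorname{div}(\sigma\nabla u)=1\quad\text{in }\Omega,\qquad u=0\quad\text{on }\partial\Omega,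
\end{equation}
that is, $\int_\Omega\sigma\nabla u\cdot\nabla\varphi=\int_\Omega\varphi$ for all $\varphi\in C_c^\infty(\Omega)$. The problem is to find the pairs $(D,\Omega)$ for which $u$ also satisfies
\begin{equation}\label{eq:over}
\partial_nu\equiv\text{const.}\quad\text{on }\partial\Omega,
\end{equation}
where $\partial_n$ is the outward normal derivative. The field $-\sigma\nabla u$ is a flux with divergence $1$, and \eqref{eq:over} asks that it leave $\Omega$ at the same rate at every boundary point. The total outflow is $|\Omega|$, so the constant can only be $-|\Omega|/|\partial\Omega|$. On all domains that occur below $u$ is $C^{2,\alpha}$ up to $\partial\Omega$ near $\partial\Omega$, so \eqref{eq:over} is a pointwise condition.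

Two cases set the scene. Concentric balls $D=B_r(0)$, $\Omega=B_R(0)$ are a solution: take $u=(R^2-|x|^2)/2N$ outside $D$ and $u=(R^2-r^2)/2N+(r^2-|x|^2)/2N\sigma_c$ in $D$; then $u$ is continuous, $\sigma\nabla u=-x/N$ everywhere, and $\partial_nu\equiv-R/N$. When $D=\emptyset$, Serrin showed that balls are the only solutions of class $C^2$. This paper answers the following question.

\medskip
\noindent\textbf{Conjecture} (\cite[Conjecture~5.1]{CM}). \emph{Let $D\subset\mathbb R^N$ be a bounded open set and let $\sigma_c>0$, $\sigma_c\ne1$. Then there is a bounded domain $\Omega\supset\overline D$ of class $C^2$ such that the solution of \eqref{eq:sigma} satisfies \eqref{eq:over}.}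
\medskip

(For $\sigma_c=1$ any ball containing $\overline D$ is a solution.) A count of unknowns supports the conjecture and suggests more. With $D$ fixed, a star-shaped $\partial\Omega$ is described by one function on the sphere, and \eqref{eq:over} is one equation for a function on the sphere with one free constant, so one expects a one-parameter family of domains. For $D=\emptyset$ the count is off by $N$: balls form an $(N+1)$-parameter family, because the problem is then invariant under translations. An inclusion destroys this invariance. Seen from a boundary at distance $R\gg1$ it is a small perturbation, so $\Omega$ should be nearly a ball of radius $R$; but the perturbation, however small, has to select the center. This is what we prove.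

\subsection*{Notation and hypothesis}
Throughout, $B$ is the open unit ball centered at $0$, $S=\partial B$, $\omega=|S|$, $\theta$ is a point of $S$, and $\alpha\in(0,1)$ is fixed. For small $g\in C^{2,\alpha}(S)$ put
\[
\Omega_g=\{r\theta:\ \theta\in S,\ 0\le r<1+g(\theta)\}.
\]
The proof never uses the boundary of $D$, nor that $\sigma$ takes only two values. We therefore replace $\sigma$ by a matrix field $a$ and \eqref{eq:sigma} by
\begin{equation}\label{eq:a}
-\operatorname{div}(a\nabla u)=1\quad\text{in }\Omega,\qquad u=0\quad\text{on }\partial\Omega,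
\end{equation}
again in the weak sense, under the following hypothesis.

\medskip
\noindent\textbf{(H)} \emph{$a=I+\beta$, where $\beta\in L^\infty(\mathbb R^N;\mathbb R^{N\times N}_{\rm sym})$ vanishes outside $K=\overline{B_\rho(0)}$; $a\ge\lambda I$ a.e.\ for some $\lambda>0$; either $\beta\ge0$ a.e.\ or $\beta\le0$ a.e.; and $\int\beta e\cdot e\ne0$ for every $e\in\mathbb R^N\setminus\{0\}$.}
\medskip

\begin{theorem}\label{thm:exist}
Assume {\rm(H)}. There is $R_0$ such that for every $R\ge R_0$ there are $p_R\in\mathbb R^N$ and $g_R\in C^{2,\alpha}(S)$ with $\int_Sg_R\,\theta=0$ such that $\Omega_R=p_R+R\,\Omega_{g_R}$ is a bounded $C^{2,\alpha}$ domain containing $K$, and the solution of \eqref{eq:a} in $\Omega_R$ satisfies $\partial_nu\equiv-R/N$ on $\partial\Omega_R$.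
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture is true. If $D\ne\emptyset$, then for every sufficiently large $R$ there is a bounded $C^{2,\alpha}$ domain $\Omega_R\supset\overline D$ on which the solution of \eqref{eq:sigma} satisfies $\partial_nu\equiv-R/N$. If $D=\emptyset$, any ball is a solution.
\end{corollary}

\begin{proof}
Let $D\neq\emptyset$ and choose $\rho$ with $\overline D\subset K=\overline{B_\rho(0)}$. The field $\beta=(\sigma_c-1)\mathbf 1_DI$ satisfies (H) with $\lambda=\min(1,\sigma_c)$: it has the sign of $\sigma_c-1$, and $\int\beta e\cdot e=(\sigma_c-1)|D||e|^2$ with $|D|>0$ because $D$ is open and nonempty. Since $a=\sigma I$, Theorem~\ref{thm:exist} applies.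
\end{proof}

The next theorem describes the family; it is not needed for the conjecture.

\begin{theorem}\label{thm:family}
Assume {\rm(H)}, let $\Omega_R$ be the domains constructed in the proof of Theorem~\ref{thm:exist}, and enlarge $R_0$ if necessary.
\begin{enumerate}
\item[{\rm(1)}] {\rm(Asymptotics)} With the point $p_0\in\mathbb R^N$ given by \eqref{eq:center}, $|p_R-p_0|\le CR^{-N-1}$ and $\|g_R\|_{C^{2,\alpha}}\le CR^{-N-2}$.
\item[{\rm(2)}] {\rm(Rigidity)} There are $\eta>0$ and $R_1$ such that if $R\ge R_1$, $\Omega=x_0+R\,\Omega_g$ with $|x_0|\le R/4$ and $\|g\|_{C^{2,\alpha}(S)}\le\eta$, and the solution of \eqref{eq:a} in $\Omega$ satisfies $\partial_nu\equiv-R/N$, then $\Omega=\Omega_R$.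
\item[{\rm(3)}] {\rm(Foliation)} $\overline{\Omega_R}\subset\Omega_{R'}$ for $R_0\le R<R'$, and the surfaces $\partial\Omega_R$, $R>R_0$, foliate $\mathbb R^N\setminus\overline{\Omega_{R_0}}$: a $C^1$ diffeomorphism of $\{|x|>R_0\}$ onto this set maps each sphere $\{|x|=R\}$ onto $\partial\Omega_R$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:model} shows the mechanism on a disk in the plane. Section~\ref{sec:response} encodes the inclusion in one bounded operator and defines $p_0$, and Section~\ref{sec:DtN} treats the linearized Serrin operator. Theorem~\ref{thm:exist} is proved in Section~\ref{sec:system} by the implicit function theorem in the parameter $\varepsilon=1/R$, and Theorem~\ref{thm:family} in Sections~\ref{sec:apriori} and~\ref{sec:foliation}.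

\section{Harmonics of the boundary flux}\label{sec:model}

Lemma~\ref{lem:moment} and the potentials for the disk are exact. The statements with $\approx$ are first-order computations that serve as a guide; Section~\ref{sec:system} makes them rigorous.

\subsection*{What a change of shape can do}
For a function $\gamma$ on $S$ let $\operatorname{ext}\gamma$ be its harmonic extension to $B$, and let $\mathcal N\gamma=\partial_r(\operatorname{ext}\gamma)|_S$ be the Dirichlet-to-Neumann map. A spherical harmonic of degree $k$ is the restriction $Y$ to $S$ of a homogeneous harmonic polynomial of degree $k$; thus $\operatorname{ext}Y=r^kY(\theta)$ and $\mathcal NY=kY$. Harmonics of different degrees are orthogonal in $L^2(S)$, together they span a dense subspace, those of degree $1$ are spanned by $\theta_1,\dots,\theta_N$, and $\int_S\theta_i\theta_j=\frac\omega N\delta_{ij}$.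

Suppose there is no inclusion and solve $-\Delta v=1$ in $\Omega_g$, $v=0$ on $\partial\Omega_g$. Write $v=\frac{1-|y|^2}{2N}+H$ with $H$ harmonic. At the boundary point $(1+g)\theta$ the first term is $\approx-g/N$, so $H\approx\frac1N\operatorname{ext}g$ and $\partial_nv\approx-\frac{1+g}N+\frac1N\mathcal Ng$. On $p+R\,\Omega_g$ the flux is multiplied by $R$. If $g=\sum_kg_k$ is the expansion in harmonics,
\begin{equation}\label{eq:linserrin}
\partial_nu\approx-\frac RN-\frac RN(1-\mathcal N)g=-\frac RN+\frac RN\sum_{k\ge0}(k-1)\,g_k .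
\end{equation}
A change of shape can therefore cancel every harmonic of a small defect in the flux, except the first. The reason is geometric: $g=t\cdot\theta$ describes, to first order, the translated ball $B+t$, on which the flux has not changed.

\subsection*{The first harmonic is a dipole moment}

\begin{lemma}\label{lem:moment}
Let $\Omega\supset K$ be a bounded $C^2$ domain and suppose that the solution $u$ of \eqref{eq:a} is $C^2$ up to $\partial\Omega$ near $\partial\Omega$. For every $\varphi\in C^2(\overline\Omega)$ harmonic in $\Omega$,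
\[
\int_{\partial\Omega}\varphi\,\partial_nu\,dS=\int_K\beta\nabla u\cdot\nabla\varphi\,dx-\int_\Omega\varphi\,dx .
\]
\end{lemma}

\begin{proof}
Write $\varphi=\varphi_1+\varphi_2$ with $\varphi_1$ compactly supported in $\Omega$ and $\varphi_2=0$ near $K$, both $C^2$. The identity $\int_\Omega a\nabla u\cdot\nabla\varphi_j=\int_\Omega\varphi_j+\int_{\partial\Omega}\varphi_j\,\partial_nu$ is the weak equation for $j=1$. For $j=2$ it is the divergence theorem, since off $K$ we have $a=I$ and $u$ is a classical solution of $-\Delta u=1$ (a distributional solution of this equation is smooth, by Weyl's lemma). Add the two identities and use $\int_\Omega\nabla u\cdot\nabla\varphi=-\int_\Omega u\,\Delta\varphi=0$, which holds because $u\in H^1_0(\Omega)$.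
\end{proof}

The choice $\varphi=1$ gives the total flux $-|\Omega|$. On a ball $\Omega=B_R(p)$ the choice $\varphi=(x-p)_i$ gives
\[
\int_{\partial\Omega}(x-p)\,\partial_nu\,dS=m:=\int_K\beta\nabla u\,dx .
\]
So the first harmonic of the flux is the \emph{dipole moment} $m$ of the inclusion. It cannot be canceled by a change of shape, so it must be made to vanish by other means, and the only parameter left is the center $p$. In a large ball the inclusion is exposed to the field $\nabla\frac{R^2-|x-p|^2}{2N}=-\frac{x-p}N$, which is affine in $p$ and does not depend on $R$. Hence $m$ should be nearly an affine function of $p$, and everything depends on its linear part.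

\subsection*{An anisotropic disk}
Let $N=2$, let $K$ be the closed unit disk, and let $a=\operatorname{diag}(a_1,a_2)$ in $K$, with $a_1,a_2$ both in $(1,\infty)$ or both in $(0,1)$. Then (H) holds. Put $U=(R^2-|x-p|^2)/4$, so $\nabla U=\frac p2-\frac x2$. We look for $W$, tending to $0$ at infinity, with $-\operatorname{div}(a\nabla(U+W))=1$ in $\mathbb R^2$. A function that is smooth on each side of the unit circle solves such an equation weakly if it solves it on each side and if the function and its normal flux $a\nabla(\cdot)\cdot\theta$ are continuous across the circle. By linearity we treat the fields $e_i$ and $x$ separately.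

\emph{The field $e_i$.} Try $Ax_i$ inside and $x_i-\mu_ix_i/|x|^2$ outside. Continuity gives $A=1-\mu_i$ and the flux gives $a_iA=1+\mu_i$, so
\[
\mu_i=\frac{a_i-1}{a_i+1}\ne0,\qquad A=\frac2{a_i+1}.
\]

\emph{The field $x$,} with potential $|x|^2/2$ and divergence $2$. Try $\frac12(t_1x_1^2+t_2x_2^2)+c$ inside and $\frac12|x|^2+\kappa(x_1^2-x_2^2)/|x|^4$ outside. Comparing the coefficients of $\theta_1^2$ and $\theta_2^2$ on the circle, where $1=\theta_1^2+\theta_2^2$, continuity gives $\frac{t_1}2+c=\frac12+\kappa$ and $\frac{t_2}2+c=\frac12-\kappa$, and the flux gives $a_1t_1=1-2\kappa$ and $a_2t_2=1+2\kappa$. The sum $a_1t_1+a_2t_2=2$ is the equation inside. From $t_1-t_2=4\kappa$,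
\[
\kappa=\frac{a_2-a_1}{2(a_1+a_2+2a_1a_2)} .
\]
Hence, in polar coordinates $(r,\phi)$, outside $K$,
\begin{equation}\label{eq:diskW}
W=-\frac{\mu_1p_1\cos\phi+\mu_2p_2\sin\phi}{2r}-\frac{\kappa\cos2\phi}{2r^2}.
\end{equation}
The function $U+W$ does not vanish on $\partial B_R(p)$; we subtract the harmonic function in $B_R(p)$ with the boundary values of $W$. To leading order we ignore the reaction of the inclusion to this small correction and the difference between $|x|$ and $|x-p|$. A term $cr^{-k}Y$ of degree $k$ in $W$ has radial derivative $-kcR^{-k-1}Y$ at $r=R$, its harmonic extension has radial derivative $+kcR^{-k-1}Y$, and the contribution to the flux is $-2kcR^{-k-1}Y$. Combining with \eqref{eq:linserrin}, on $p+R\,\Omega_g$,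
\[
\partial_nu+\frac R2\approx\frac{\mu_1p_1\cos\phi+\mu_2p_2\sin\phi}{R^2}+\frac{2\kappa\cos2\phi}{R^3}+\frac R2\sum_k(k-1)g_k .
\]
The first harmonic forces $p\approx0$, \emph{because $\mu_1,\mu_2\ne0$}. The second is canceled by the shape $g\approx-4\kappa R^{-4}\cos2\phi$; Remark~\ref{rem:leading} confirms this formula. For $a_1=a_2=\sigma_c$ we have $\kappa=0$ and recover the concentric disks.

For a general inclusion three things have to be supplied: a substitute for the explicit potentials that needs no regularity of $\beta$, together with the analogue of $\mu_i\neq0$; the invertibility of $1-\mathcal N$ off the first harmonics in H\"older spaces; and a scaling in which the dipole term, which is tiny, survives as $R\to\infty$.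

\section{The response of the inclusion}\label{sec:response}

We want the operator that assigns to an applied field $E$ on $K$ the resulting polarization $F=\beta(E+\nabla W)$. Potentials on $\mathbb R^N$ are awkward to normalize, so we work with their gradients. Let $\mathcal G\subset L^2(\mathbb R^N)^N$ be the closure of $\{\nabla\varphi:\varphi\in C_c^\infty(\mathbb R^N)\}$ and let $P$ be the orthogonal projection onto $\mathcal G$. Let $G$ be the fundamental solution of $-\Delta$, so that $\nabla G=-\frac1\omega k$ with $k(x)=x/|x|^N$. For $F\in L^2(K)^N$, extended by zero, put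
\[
W_F(x)=-\frac1\omega\int_Kk(x-z)\cdot F(z)\,dz ,
\]
the potential of the dipole density $F$.

\begin{lemma}\label{lem:WF}
$W_F\in H^1_{\rm loc}(\mathbb R^N)$, $\nabla W_F=-PF$, and $\Delta W_F=-\operatorname{div}F$ in the sense of distributions. In particular $W_F$ is harmonic off $K$.
\end{lemma}

\begin{proof}
First let $F\in C_c^\infty(\mathbb R^N)^N$ and define $W_F$ by the same formula, integrating over $\mathbb R^N$. An integration by parts gives $W_F=G*\operatorname{div}F$, so $W_F$ is smooth and $\Delta W_F=-\operatorname{div}F$. From $|k(x)|=|x|^{1-N}$ and $|Dk(x)|\le C|x|^{-N}$ we get $W_F=O(|x|^{1-N})$ and $\nabla W_F=O(|x|^{-N})$ at infinity, so $\nabla W_F\in L^2$. Let $\phi_r=\phi_1(\cdot/r)$ with $\phi_1\in C_c^\infty$ equal to $1$ near $0$. Then $\|W_F\nabla\phi_r\|_{L^2}^2\le Cr^{-2}\,r^{2-2N}\,r^N=Cr^{-N}\to0$, hence $\nabla(\phi_rW_F)\to\nabla W_F$ in $L^2$ and $\nabla W_F\in\mathcal G$. For $\varphi\in C_c^\infty$ we have $\int\nabla W_F\cdot\nabla\varphi=\int\varphi\operatorname{div}F=-\int F\cdot\nabla\varphi$, so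 $\nabla W_F+F\perp\mathcal G$. Thus $\nabla W_F=-PF$.

For $F\in L^2(K)^N$ take $F_j\in C_c^\infty(B_{\rho+1})^N$ with $F_j\to F$ in $L^2$. Since $k\in L^1_{\rm loc}$, Young's inequality gives $\|W_{F_j}-W_F\|_{L^2(B_r)}\le\frac1\omega\|k\|_{L^1(B_{r+\rho+1})}\|F_j-F\|_{L^2}\to0$ for each $r$, while $\nabla W_{F_j}=-PF_j\to-PF$ in $L^2$. All assertions pass to the limit.
\end{proof}

\begin{lemma}\label{lem:Lambda}
{\rm(i)} For $E\in L^2(K)^N$ there is a unique $\xi\in\mathcal G$ with
\begin{equation}\label{eq:xi}
\int a\xi\cdot\zeta=-\int_K\beta E\cdot\zeta\qquad\text{for all }\zeta\in\mathcal G .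
\end{equation}
The map $\Lambda E:=\beta(E+\xi)|_K$ is bounded and linear on $L^2(K)^N$, and $\xi=\nabla W_{\Lambda E}$.

{\rm(ii)} Conversely, if $F\in L^2(K)^N$ satisfies $F=\beta(E+\nabla W_F)$ on $K$, then $F=\Lambda E$.
\end{lemma}

\begin{proof}
(i) The form $(\xi,\zeta)\mapsto\int a\xi\cdot\zeta$ is bounded on the Hilbert space $\mathcal G$ and coercive because $a\ge\lambda I$. The Lax--Milgram theorem gives a unique $\xi$, linear in $E$, with $\|\xi\|\le\lambda^{-1}\|\beta\|_\infty\|E\|$. With $F=\Lambda E$ and $\zeta\in\mathcal G$,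
$\int\xi\cdot\zeta=\int a\xi\cdot\zeta-\int\beta\xi\cdot\zeta=-\int F\cdot\zeta$, so $\xi=-PF=\nabla W_F$.

(ii) Let $\xi=\nabla W_F=-PF\in\mathcal G$. For $\zeta\in\mathcal G$, $\int a\xi\cdot\zeta=-\int F\cdot\zeta+\int\beta\xi\cdot\zeta=-\int\beta E\cdot\zeta$. So $\xi$ solves \eqref{eq:xi} and $\Lambda E=\beta(E+\xi)=F$.
\end{proof}

The \emph{polarization matrix} $M$ records the dipole moment induced by a constant field:
\[
Me=\int_K\Lambda e\,dx,\qquad e\in\mathbb R^N .
\]
The next lemma is the only place where the symmetry of $\beta$, its sign and the last condition in (H) are used.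

\begin{lemma}\label{lem:M}
For $e\neq0$, $e\cdot Me>0$ if $\beta\ge0$ and $e\cdot Me<0$ if $\beta\le0$. In particular $M$ is invertible.
\end{lemma}

\begin{proof}
Let $\xi$ solve \eqref{eq:xi} with $E=e$. Taking $\zeta=\xi$ gives $\int\beta e\cdot\xi=-\int a\xi\cdot\xi$, so by the symmetry of $\beta$
\begin{equation}\label{eq:M1}
e\cdot Me=\int\beta e\cdot e+\int\beta e\cdot\xi=\int\beta e\cdot e-\int a\xi\cdot\xi .
\end{equation}
If $\beta\le0$, this is at most $\int\beta e\cdot e<0$. If $\beta\ge0$, the two terms compete and we need a second expression. Since $\beta=a-I$,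
\[
\int\beta(e+\xi)\cdot(e+\xi)=\int\beta e\cdot e-2\int a\xi\cdot\xi+\int a\xi\cdot\xi-\int|\xi|^2 ,
\]
and therefore $e\cdot Me=\int\beta(e+\xi)\cdot(e+\xi)+\int|\xi|^2\ge0$. Equality forces $\xi=0$ and then $\int\beta e\cdot e=0$, which (H) excludes.
\end{proof}

Write $\Lambda(x)$ for $\Lambda$ applied to the field $x\mapsto x$ on $K$, and similarly $\Lambda(x-p)$. The dipole moment induced by the field $-(x-p)/N$ is $\frac1N(Mp-b)$ with $b=\int_K\Lambda(x)\,dx$. It vanishes for exactly one center:
\begin{equation}\label{eq:center}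
p_0=M^{-1}\int_K\Lambda(x)\,dx,\qquad F_0=-\frac1N\Lambda(x-p_0),\qquad\int_KF_0=0 .
\end{equation}
Moreover
\begin{equation}\label{eq:mp}
\int_K\Lambda\Bigl(-\frac{x-p}N\Bigr)dx=\frac1NM(p-p_0)\qquad\text{for all }p\in\mathbb R^N.
\end{equation}

For the disk of Section~\ref{sec:model}, the perturbations of the potentials found there decay like $|x|^{-1}$ or faster, so their gradients lie in $\mathcal G$ by the cut-off argument of Lemma~\ref{lem:WF} and are the fields $\xi$. Thus $\Lambda e_i=(a_i-1)\frac2{a_i+1}e_i$, $M=2\pi\operatorname{diag}(\mu_1,\mu_2)$, and $\Lambda(x)=((a_1-1)t_1x_1,(a_2-1)t_2x_2)$ is odd, so $p_0=0$.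

\begin{remark}\label{rem:H}
If $\beta$ has a sign and $\int\beta e\cdot e=0$, then $\beta e=0$ a.e., so $\Lambda e=0$ and $Me=0$; the extreme case $\beta=0$ selects no center at all. The sign condition cannot be dropped either. Let $N=2$ and $a=\sigma I$ with $\sigma=\frac25$ for $|x|^2<\frac12$, $\sigma=2$ for $\frac12<|x|^2<1$, and $\sigma=1$ outside. Here $\int\beta e\cdot e=\frac\pi5|e|^2$, so only the sign condition fails. The function $\Pi_e$ equal to $\frac54\,e\cdot x$, $(\frac34+\frac14|x|^{-2})\,e\cdot x$ and $e\cdot x$ in the three regions is harmonic in each, continuous, and has continuous flux: $\sigma\partial_r\Pi_e$ equals $\frac25\cdot\frac54\,e\cdot\theta=2(\frac34-\frac12)\,e\cdot\theta$ at $|x|^2=\frac12$ and $2(\frac34-\frac14)\,e\cdot\theta=e\cdot\theta$ at $|x|=1$. The inclusion does not disturb a constant field outside $K$. Let $u_0$ be the continuous radial function with $\sigma\nabla u_0=-x/2$ and $u_0=-|x|^2/4$ outside $K$. Then $u=u_0+\frac12\Pi_p+\frac14(R^2-|p|^2)$ solves the equation and equals $(R^2-|x-p|^2)/4$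 outside $K$. So \emph{every} disk $B_R(p)\supset K$ has $\partial_nu\equiv-R/2$, and the rigidity in Theorem~\ref{thm:family}(2) fails.
\end{remark}

\section{The operator $1-\mathcal N$ in H\"older spaces}\label{sec:DtN}

We use two facts from Schauder theory.

\emph{Dirichlet problem.} If $\Omega'$ is a bounded $C^{2,\alpha}$ domain, then $w\mapsto(\Delta w,w|_{\partial\Omega'})$ is an isomorphism of $C^{2,\alpha}(\overline{\Omega'})$ onto $C^{0,\alpha}(\overline{\Omega'})\times C^{2,\alpha}(\partial\Omega')$. In particular $\mathcal N:C^{2,\alpha}(S)\to C^{1,\alpha}(S)$ is bounded.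

\emph{Robin problem} \cite{GT}. For $f\in C^{1,\alpha}(S)$ the problem $\Delta h=0$ in $B$, $h+\partial_rh=f$ on $S$, has a unique solution $h\in C^{2,\alpha}(\overline B)$.

Let $C^{j,\alpha}_\perp$ be the subspace of $C^{j,\alpha}(S)$ that is $L^2$-orthogonal to $\theta_1,\dots,\theta_N$, so that $C^{j,\alpha}(S)=C^{j,\alpha}_\perp\oplus\operatorname{span}(\theta_i)$. The eigenvalues $1-k$ show at once what $1-\mathcal N$ does to harmonics, but expansions in harmonics do not control H\"older norms. We compare instead with $1+\mathcal N$, which the Robin problem inverts.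

\begin{lemma}\label{lem:DtN}
$1-\mathcal N:C^{2,\alpha}_\perp\to C^{1,\alpha}_\perp$ is an isomorphism.
\end{lemma}

\begin{proof}
The equation $(1+\mathcal N)\gamma=f$ says that $h=\operatorname{ext}\gamma$ solves the Robin problem, so $1+\mathcal N:C^{2,\alpha}(S)\to C^{1,\alpha}(S)$ is bounded and bijective. The inclusion $C^{2,\alpha}(S)\subset C^{1,\alpha}(S)$ is compact, so $1-\mathcal N=2-(1+\mathcal N)$ is a compact perturbation of an isomorphism. It is therefore Fredholm of index $0$: the codimension of its range equals the dimension of its kernel.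

By Green's formula $\int_S\gamma\,\mathcal N\gamma'=\int_B\nabla\operatorname{ext}\gamma\cdot\nabla\operatorname{ext}\gamma'$ is symmetric in $\gamma,\gamma'$. If $\gamma=\mathcal N\gamma$ and $Y$ is a harmonic of degree $k$, then $\int\gamma Y=\int\gamma\,\mathcal NY=k\int\gamma Y$, so $\gamma\perp Y$ for $k\ne1$. Hence the kernel is $\operatorname{span}(\theta_i)$, of dimension $N$. By symmetry, $\int\theta_i(1-\mathcal N)\gamma=\int\gamma(1-\mathcal N)\theta_i=0$, so the range lies in $C^{1,\alpha}_\perp$. Both spaces have codimension $N$, so they are equal. The restriction to the complement $C^{2,\alpha}_\perp$ of the kernel is a bounded bijection onto $C^{1,\alpha}_\perp$, and its inverse is bounded by the open mapping theorem.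
\end{proof}

\section{A system on the unit ball and the proof of Theorem~\ref{thm:exist}}\label{sec:system}

Rescale $p+R\,\Omega_g$ to $\Omega_g$ by $y=\varepsilon(x-p)$, $\varepsilon=1/R$. The coefficient becomes $a(p+y/\varepsilon)$, which for a merely bounded $a$ need not even be continuous in $(\varepsilon,p)$ as an element of $L^\infty$. We avoid it by splitting the solution into three parts: the quadratic function of the ball; a harmonic function on $\Omega_g$, handled in the variable $y$ in H\"older spaces; and the potential $W_F$, whose density $F$ is kept in the original variable $x$, in $L^2(K)$. The parts interact only through smooth quantities: $W_F$ near the boundary, and the harmonic part near the inclusion.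

\subsection*{Smooth dependence}
``Smooth'' means $C^\infty$ in the Fr\'echet sense. Bounded multilinear maps are smooth, and so are compositions of smooth maps. We also use the following. Let $\mathcal A$ be a Banach space of functions that contains $1$, has continuous point evaluations and satisfies $\|f_1f_2\|\le c\|f_1\|\|f_2\|$; the spaces $C^{j,\alpha}$ are examples. If $\psi(t)=\sum a_jt^j$ converges for $|t|<1$, then $f\mapsto\sum a_jf^j=\psi\circ f$ is smooth from $\{\|f\|<1/c\}$ to $\mathcal A$. The same holds for the Neumann series $(I+X)^{-1}=\sum(-X)^j$ of a matrix with entries in $\mathcal A$.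

\subsection*{Pull-back to $B$}
Fix $\chi\in C^\infty(\mathbb R)$ with $\chi(r)=0$ for $r\le\frac12$ and $\chi(r)=1$ for $r\ge\frac34$, and put
\[
\Phi_g(y)=y+\chi(|y|)\,g(y/|y|)\,y .
\]
The map $g\mapsto\Phi_g-\mathrm{id}$ is linear and bounded into $C^{2,\alpha}(\overline B)^N$. On each ray $\Phi_g$ acts by $r\mapsto r(1+\chi(r)g(\theta))$, with derivative $1+(\chi+r\chi')g>0$ for small $g$. So $\Phi_g$ is a bijection $\overline B\to\overline{\Omega_g}$ with $D\Phi_g$ close to $I$, hence a $C^{2,\alpha}$ diffeomorphism. It is the identity on $B_{1/2}$, where the rescaled inclusion will lie, and $\Phi_g(\theta)=(1+g)\theta$. The matrix $A_g=(D\Phi_g)^{-1}\in C^{1,\alpha}(\overline B)^{N\times N}$ is smooth in $g$, by the Neumann series. For $h=H\circ\Phi_g$ the chain rule gives $\nabla h=(D\Phi_g)^T(\nabla H)\circ\Phi_g$; applying this twice,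
\[
(\nabla H)\circ\Phi_g=A_g^T\nabla h,\qquad(\Delta H)\circ\Phi_g=L_gh:=\sum_{i,j,l}(A_g)_{li}\,\partial_l\bigl((A_g)_{ji}\,\partial_jh\bigr).
\]
The map $(g,h)\mapsto L_gh\in C^{0,\alpha}(\overline B)$ is smooth, $L_0=\Delta$, and $\|L_g-\Delta\|\le C\|g\|$ as operators $C^{2,\alpha}(\overline B)\to C^{0,\alpha}(\overline B)$. The boundary of $\Omega_g$ is the zero set of $|y|-1-g(y/|y|)$, whose gradient at $r\theta$ is $\theta-r^{-1}\nabla_Sg$. So $\Omega_g$ is a $C^{2,\alpha}$ domain, star-shaped about $0$, with outward normal at $(1+g)\theta$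
\[
n_g=\frac{(1+g)\theta-\nabla_Sg}{\sqrt{(1+g)^2+|\nabla_Sg|^2}},\qquad q_g:=n_g\cdot(1+g)\theta=\frac{(1+g)^2}{\sqrt{(1+g)^2+|\nabla_Sg|^2}} .
\]
Both are smooth functions of $g$ with values in $C^{1,\alpha}(S)$, by the binomial series for $(1+t)^{-1/2}$ with $t=2g+g^2+|\nabla_Sg|^2$. Expanding, $q_g=1+g+O(\|g\|^2)$. Fix $\eta_0\in(0,\frac14]$ such that all this holds for $\|g\|_{C^{2,\alpha}}\le\eta_0$.

\subsection*{Reduction to four equations}
For $F\in L^2(K)^N$ set
\[
(\mathcal W_{\varepsilon,p}F)(y)=-\frac1\omega\int_Kk\bigl(y-\varepsilon(z-p)\bigr)\cdot F(z)\,dz .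
\]
Since $k$ is homogeneous of degree $1-N$, for $\varepsilon>0$
\begin{equation}\label{eq:scaling}
\varepsilon^2\,W_F(p+y/\varepsilon)=\varepsilon^{N+1}(\mathcal W_{\varepsilon,p}F)(y).
\end{equation}

\begin{lemma}\label{lem:reduction}
Let $\varepsilon>0$, $\|g\|_{C^{2,\alpha}}\le\eta_0$, $\varepsilon(K-p)\subset B_{1/2}$, and $\Omega=p+\varepsilon^{-1}\Omega_g$; then $K\subset\Omega$. To a pair $(h,F)\in C^{2,\alpha}(\overline B)\times L^2(K)^N$ associate $V=\varepsilon^{N+1}\mathcal W_{\varepsilon,p}F$ and
\[
v=\frac{1-|y|^2}{2N}+h\circ\Phi_g^{-1}+V,\qquad u(x)=\varepsilon^{-2}v(\varepsilon(x-p)),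
\]
and consider the equations
\begin{align}
&L_gh=0\quad\text{in }B,\tag{E1}\\
&h|_S-\tfrac1Ng-\tfrac1{2N}g^2+V((1+g)\theta)=0,\tag{E2}\\
&F=\Lambda\bigl(-\tfrac1N(x-p)+\varepsilon^{-1}\nabla h(\varepsilon(x-p))\bigr),\tag{E3}\\
&\tfrac1N(q_g-1)-n_g\cdot\bigl[A_g^T\nabla h|_S+\nabla V((1+g)\theta)\bigr]=0.\tag{E4}
\end{align}
\begin{enumerate}
\item[{\rm(i)}] If {\rm(E1)--(E3)} hold, $u$ is the solution of \eqref{eq:a} in $\Omega$.
\item[{\rm(ii)}] The solution of \eqref{eq:a} in $\Omega$ is associated to a pair satisfying {\rm(E1)--(E3)} with $F=\beta\nabla u|_K$.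
\item[{\rm(iii)}] The function $u$ is $C^{2,\alpha}$ up to $\partial\Omega$ near $\partial\Omega$, and $\partial_nu\equiv-\frac1{N\varepsilon}$ if and only if {\rm(E4)} holds.
\end{enumerate}
\end{lemma}

\begin{proof}
We have $K\subset\Omega$ because $B_{1/2}\subset\Omega_g$. Let $H=h\circ\Phi_g^{-1}$ and $U(x)=\varepsilon^{-2}\bigl[\frac{1-|y|^2}{2N}+H(y)\bigr]$ with $y=\varepsilon(x-p)$. By \eqref{eq:scaling}, $u=U+W_F$, where $U\in C^{2,\alpha}(\overline\Omega)$ and $W_F$ is smooth off $K$; this gives the regularity in (iii). Three computations translate the equations. First, $\Delta U=-1+(\Delta H)(y)$, so (E1) means $\Delta U=-1$. Second, $\frac{1-(1+g)^2}{2N}=-\frac gN-\frac{g^2}{2N}$, so the left side of (E2) is $v((1+g)\theta)$ and (E2) means $u=0$ on $\partial\Omega$. Third, $H=h$ on $B_{1/2}$, so the argument of $\Lambda$ in (E3) is $E:=\nabla U|_K$. Finally $\partial_nv=-\frac1Nq_g+n_g\cdot[\nabla H+\nabla V]$ is $-\frac1N$ minus the left side of (E4), and $\partial_nu=\varepsilon^{-1}\partial_nv$. This proves (iii).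

(i) As $F=\Lambda E$, the field $\xi=\nabla W_F$ solves \eqref{eq:xi}. For $\varphi\in C_c^\infty(\Omega)$,
\[
\int a\nabla u\cdot\nabla\varphi=\int\nabla U\cdot\nabla\varphi+\int\beta E\cdot\nabla\varphi+\int a\xi\cdot\nabla\varphi=\int\nabla U\cdot\nabla\varphi=\int\varphi .
\]
Also $u\in H^1(\Omega)$ by Lemma~\ref{lem:WF}, and $u$ is $C^2$ near $\partial\Omega$ and vanishes there, so it has zero trace and lies in $H^1_0(\Omega)$.

(ii) Let $u$ be the solution, $F=\beta\nabla u|_K$ and $U=u-W_F\in H^1(\Omega)$. The equation reads $\Delta u=-1-\operatorname{div}F$, so $\Delta U=-1$ in $\Omega$ by Lemma~\ref{lem:WF}. On $K$, $F=\beta(\nabla U+\nabla W_F)$, so $F=\Lambda(\nabla U|_K)$ by Lemma~\ref{lem:Lambda}(ii). The function $H(y)=\varepsilon^2U(p+y/\varepsilon)-\frac{1-|y|^2}{2N}$ is in $H^1(\Omega_g)$, is harmonic, and has the same trace as $-\frac{1-|y|^2}{2N}-V$, which is smooth near $\partial\Omega_g$. If $H'\in C^{2,\alpha}(\overline{\Omega_g})$ is the harmonic function with these boundary values, then $H-H'\in H^1_0(\Omega_g)$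 is harmonic, hence zero. So $h=H\circ\Phi_g\in C^{2,\alpha}(\overline B)$, and (E1)--(E3) hold by the translations above.
\end{proof}

\subsection*{The scaled system}
At $\varepsilon=0$ the term $V$ disappears from (E2) and (E4), these equations forget $p$, and nothing balances the first harmonic in (E4). But $V$ is the only source term and carries the factor $\varepsilon^{N+1}$, so $g$ and $h$ should be at most of that size. Put
\[
\delta=\varepsilon^{N+1},\qquad g=\delta\gamma,\qquad h=\delta w,
\]
and divide (E1), (E2), (E4) by $\delta$. Since $p$ is now an unknown, we remove the translations from the shape by requiring $\gamma\perp\theta_i$. The unknown is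
\[
X=(\gamma,p,w,F)\in\mathcal X=C^{2,\alpha}_\perp\times\mathbb R^N\times C^{2,\alpha}(\overline B)\times L^2(K)^N,
\]
the target is $\mathcal Y=C^{0,\alpha}(\overline B)\times C^{2,\alpha}(S)\times L^2(K)^N\times C^{1,\alpha}(S)$, and for $|\varepsilon|<\varepsilon_0$, $\|\gamma\|<1$, $|p-p_0|<1$ we define $\Psi(\varepsilon;X)\in\mathcal Y$ by
\begin{align*}
\Psi_1&=L_{\delta\gamma}w,\\
\Psi_2&=w|_S-\tfrac1N\gamma-\tfrac\delta{2N}\gamma^2+(\mathcal W_{\varepsilon,p}F)((1+\delta\gamma)\theta),\\
\Psi_3&=F-\Lambda\bigl(-\tfrac1N(x-p)+\varepsilon^N\nabla w(\varepsilon(x-p))\bigr),\\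
\Psi_4&=\frac{q_{\delta\gamma}-1}{N\delta}-n_{\delta\gamma}\cdot\bigl[A_{\delta\gamma}^T\nabla w|_S+(\nabla\mathcal W_{\varepsilon,p}F)((1+\delta\gamma)\theta)\bigr].
\end{align*}
Here $\varepsilon_0$ is so small that $\varepsilon_0^{N+1}\le\eta_0$ and $\varepsilon(K-p)\subset B_{1/2}$. Negative $\varepsilon$ has no geometric meaning but makes $\varepsilon=0$ an interior point; the quotient in $\Psi_4$ is defined at $\delta=0$ by \eqref{eq:quot} below. For $\varepsilon>0$, $\Psi(\varepsilon;X)=0$ is equivalent to (E1)--(E4) for $g=\delta\gamma$, $h=\delta w$.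

\begin{lemma}\label{lem:C1}
For small $\varepsilon_0$ the map $\Psi$ is $C^1$.
\end{lemma}

\begin{proof}
$\Psi_1$ is a composition of smooth maps.

\emph{The potential on the boundary.} Let $\mathcal A=C(K;C^{2,\alpha}(S))$, an algebra of functions of $(z,\theta)$ of the type described above. The vector $Z=(1+g)\theta-\varepsilon(z-p)\in\mathcal A^N$ is polynomial in $(\varepsilon,p,g)$, and
\[
|Z|^2-1=2g+g^2-2\varepsilon(1+g)\,\theta\cdot(z-p)+\varepsilon^2|z-p|^2
\]
is small in $\mathcal A$ when $g=\delta\gamma$ and $\varepsilon_0$ is small. The binomial series give $|Z|^{-N}$ and $|Z|^{-N-2}$, so $k(Z)=|Z|^{-N}Z$ and $Dk(Z)=|Z|^{-N}I-N|Z|^{-N-2}ZZ^T$ are smooth in $(\varepsilon,p,g)$ with entries in $\mathcal A$. For $f\in\mathcal A$ and a component $F_i\in L^2(K)$, the Bochner integral $\int_Kf(z)F_i(z)\,dz\in C^{2,\alpha}(S)$ exists, since $f$ is continuous on the compact set $K$, and has norm at most $\|f\|_{\mathcal A}|K|^{1/2}\|F_i\|_{L^2}$; its value at $\theta$ is the ordinary integral. This pairing is bounded and bilinear. Hence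 $(\mathcal W_{\varepsilon,p}F)((1+g)\theta)$ and $(\nabla\mathcal W_{\varepsilon,p}F)((1+g)\theta)$ are smooth in all variables with values in $C^{2,\alpha}(S)$.

\emph{The quotient.} Let $\tau=2\gamma+\delta\gamma^2+\delta|\nabla_S\gamma|^2$, so that $(1+\delta\gamma)^2+\delta^2|\nabla_S\gamma|^2=1+\delta\tau$, and let $\psi(t)=((1+t)^{-1/2}-1)/t$, a power series of radius $1$ with $\psi(0)=-\frac12$. Then $q_{\delta\gamma}=(1+\delta\gamma)^2(1+\delta\tau\,\psi(\delta\tau))$ and
\begin{equation}\label{eq:quot}
\frac{q_{\delta\gamma}-1}\delta=2\gamma+\delta\gamma^2+(1+\delta\gamma)^2\,\tau\,\psi(\delta\tau).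
\end{equation}
The right side is smooth in $(\delta,\gamma)$ with values in $C^{1,\alpha}(S)$ and equals $2\gamma-\gamma=\gamma$ at $\delta=0$. So $\Psi_2$ and $\Psi_4$ are smooth.

\emph{The third component.} Here we differentiate a composition with respect to its inner argument, which costs one derivative of $w$; we can afford it because $\nabla w$ is needed only in $C(K)$. Let $\Theta(\varepsilon,p,w)=\varepsilon^N\nabla w(\varepsilon(x-p))\in C(K)^N$. With all derivatives of $w$ evaluated at $\varepsilon(x-p)\in B_{1/2}$, the partial derivatives are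
\[
\partial_\varepsilon\Theta=N\varepsilon^{N-1}\nabla w+\varepsilon^ND^2w\,(x-p),\qquad\partial_p\Theta\,\dot p=-\varepsilon^{N+1}D^2w\,\dot p,\qquad\partial_w\Theta\,\dot w=\varepsilon^N\nabla\dot w .
\]
The difference quotients in $\varepsilon$ and $p$ converge uniformly on $K$ because $D^2w$ is uniformly continuous. For the same reason, and because $w\mapsto D^2w$ is continuous in the supremum norm, the first two derivatives are jointly continuous in $(\varepsilon,p,w)$. The third is continuous in operator norm because $|\nabla\dot w(y)-\nabla\dot w(y')|\le C\|\dot w\|_{C^2}|y-y'|$. A map with continuous partial derivatives is $C^1$. Since $C(K)^N\subset L^2(K)^N$ and $\Lambda$ is bounded and linear, $\Psi_3$ is $C^1$.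
\end{proof}

\begin{lemma}\label{lem:linear}
Let $X_0=(0,p_0,0,F_0)$. Then $\Psi(0;X_0)=0$, and $D_X\Psi(0;X_0):\mathcal X\to\mathcal Y$ is an isomorphism.
\end{lemma}

\begin{proof}
At $\varepsilon=0$ the inclusion has shrunk to a point dipole: $(\mathcal W_{0,p}F)(r\theta)=-\frac1\omega r^{1-N}\,m\cdot\theta$ with $m=\int_KF$. On $S$ its value is $-\frac1\omega m\cdot\theta$ and its radial derivative is $\frac{N-1}\omega m\cdot\theta$. Hence
\[
\Psi(0;X)=\Bigl(\Delta w,\ \ w|_S-\tfrac1N\gamma-\tfrac1\omega m\cdot\theta,\ \ F+\tfrac1N\Lambda(x-p),\ \ \tfrac1N\gamma-\partial_rw-\tfrac{N-1}\omega m\cdot\theta\Bigr).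
\]
This is affine in $X$ and vanishes at $X_0$ by \eqref{eq:center}. We show that its linear part takes each value $(f_1,f_2,f_3,f_4)\in\mathcal Y$ at exactly one $(\dot\gamma,\dot p,\dot w,\dot F)$; the open mapping theorem does the rest. The third equation says $\dot F=f_3+\frac1N\Lambda\dot p$, so
\[
\dot m:=\int_K\dot F=\int_Kf_3+\frac1NM\dot p .
\]
Let $w_*\in C^{2,\alpha}(\overline B)$ solve $\Delta w_*=f_1$, $w_*|_S=f_2$. The first two equations say $\dot w=w_*+\frac1N\operatorname{ext}\dot\gamma+\frac1\omega\dot m\cdot y$. Then $\partial_r\dot w=\partial_rw_*+\frac1N\mathcal N\dot\gamma+\frac1\omega\dot m\cdot\theta$, and the fourth equation becomes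
\begin{equation}\label{eq:linfourth}
\frac1N(1-\mathcal N)\dot\gamma-\frac N\omega\,\dot m\cdot\theta=f_4+\partial_rw_* .
\end{equation}
The first term lies in $C^{1,\alpha}_\perp$ and the second in $\operatorname{span}(\theta_i)$. The $C^{1,\alpha}_\perp$ component of the right side determines $\dot\gamma\in C^{2,\alpha}_\perp$ uniquely by Lemma~\ref{lem:DtN}. The other component determines $\dot m$, and then $\dot p$ by Lemma~\ref{lem:M}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exist}]
By Lemmas~\ref{lem:C1} and~\ref{lem:linear} and the implicit function theorem in Banach spaces, there are $\varepsilon_1>0$, a neighborhood $\mathcal U$ of $X_0$ in the domain of $\Psi$, and a $C^1$ curve $\varepsilon\mapsto X_\varepsilon=(\gamma_\varepsilon,p_\varepsilon,w_\varepsilon,F_\varepsilon)$, $|\varepsilon|<\varepsilon_1$, through $X_0$, such that $X_\varepsilon$ is the only zero of $\Psi(\varepsilon;\cdot)$ in $\mathcal U$. Take $R_0>1/\varepsilon_1$. For $R\ge R_0$ let $\varepsilon=1/R$, let $p_R$ be the point $p_\varepsilon$, and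 let $g_R=\varepsilon^{N+1}\gamma_\varepsilon\in C^{2,\alpha}_\perp$. Equations (E1)--(E4) hold, so by Lemma~\ref{lem:reduction} the domain $\Omega_R=p_R+R\,\Omega_{g_R}$ contains $K$ and the solution of \eqref{eq:a} has $\partial_nu\equiv-R/N$.
\end{proof}

\begin{remark}\label{rem:leading}
The tangent $\dot X$ of the curve at $\varepsilon=0$ gives the leading shape. It solves $D_X\Psi\,\dot X=-\partial_\varepsilon\Psi$ at $(0;X_0)$. There $\partial_\varepsilon\delta=0$ and $\partial_\varepsilon\Theta=0$, so the data are $(0,-V_1|_S,0,\partial_rV_1)$, where, with $Q=\int_K(z-p_0)F_0(z)^Tdz$,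
\[
V_1(r\theta)=\partial_\varepsilon\big|_{0}\,\mathcal W_{\varepsilon,p_0}F_0=\frac1\omega\int_KDk(r\theta)(z-p_0)\cdot F_0(z)\,dz=\frac{\operatorname{tr}Q-N\theta\cdot Q\theta}{\omega r^N}.
\]
The restriction $V_1|_S$ is a harmonic of degree $2$, so $\partial_rV_1=-NV_1$, $\partial_rw_*=-2V_1$, and \eqref{eq:linfourth} reads $\frac1N(1-\mathcal N)\dot\gamma-\frac N\omega\dot m\cdot\theta=-(N+2)V_1|_S$. Thus $\dot p=0$, $\dot\gamma=N(N+2)V_1|_S$, and $g_R=N(N+2)R^{-N-2}V_1|_S+o(R^{-N-2})$ in $C^{2,\alpha}(S)$. For the disk, \eqref{eq:diskW} with $p=0$ is $W_{F_0}$, and \eqref{eq:scaling} gives $\mathcal W_{\varepsilon,0}F_0=-\frac\kappa2\varepsilon r^{-2}\cos2\phi$; hence $g_R=-4\kappa R^{-4}\cos2\phi+o(R^{-4})$, as predicted. For $a_1\ne a_2$ the bound on $g_R$ in Theorem~\ref{thm:family}(1) is attained.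
\end{remark}

\section{A priori estimates: asymptotics and rigidity}\label{sec:apriori}

The implicit function theorem gives uniqueness only in $\mathcal U$, where $g$ is of order $\varepsilon^{N+1}$ and $p$ is near $p_0$. Theorem~\ref{thm:family}(2) assumes far less: $g$ is small independently of $\varepsilon$, and the center may be as large as $1/4\varepsilon$. The following estimate bridges the gap and also gives the asymptotics. Norms of $g$ and $h$ are taken in $C^{2,\alpha}$, those of $F$ in $L^2(K)$.

\begin{proposition}\label{prop:apriori}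
There are $\eta_1,\varepsilon_2,C>0$ with the following property. Let $0<\varepsilon\le\varepsilon_2$, $g\in C^{2,\alpha}_\perp$ with $\|g\|\le\eta_1$, and $\varepsilon|p|\le\frac38$. Suppose that the solution of \eqref{eq:a} in $\Omega=p+\varepsilon^{-1}\Omega_g$ satisfies $\partial_nu\equiv-\frac1{N\varepsilon}$, and let $(h,F)$ be the pair of Lemma~\ref{lem:reduction}{\rm(ii)}. Then
\[
\|g\|+\|h\|\le C\varepsilon^{N+2},\qquad|p-p_0|+\|F-F_0\|\le C\varepsilon^{N+1}.
\]
\end{proposition}

\begin{proof}
Take $\eta_1\le\eta_0$, $\varepsilon_2\rho<\frac18$ and $\varepsilon_2\le\frac58$. Then $\varepsilon(K-p)\subset B_{1/2}$, which is where the bound on $|p|$ enters, and $\varepsilon(1+|p|)\le1$. Equations (E1)--(E4) hold. Let $\nu=\|g\|$, $m=\int_KF$, and let $\|V\|_4$ be the $C^4$ norm of $V$ on the annulus $\frac34\le|y|\le\frac54$, which contains $\partial\Omega_g$. Constants $C$ do not depend on $\varepsilon,p,g$, and $\eta_1,\varepsilon_2$ are decreased when a term is absorbed.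

\emph{Step 1: first bounds.} On the annulus $|y-\varepsilon(z-p)|\ge\frac14$, so $\|V\|_4\le C\varepsilon^{N+1}\|F\|$. As $\|L_g-\Delta\|\le C\nu$, the map $h\mapsto(L_gh,h|_S)$ is invertible with a uniform bound for small $\eta_1$, and (E1), (E2) give
\begin{equation}\label{eq:h}
\|h\|\le C(\nu+\|V\|_4).
\end{equation}
By (E3), $\|F\|\le C(1+|p|+\varepsilon^{-1}\|h\|)\le C(1+|p|+\varepsilon^{-1}\nu+\varepsilon^N\|F\|)$. Absorbing the last term,
\begin{equation}\label{eq:first}
\|F\|\le C(1+|p|+\varepsilon^{-1}\nu),\qquad\|V\|_4\le Cs,\qquad\|h\|\le C(\nu+s),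
\end{equation}
where $s=\varepsilon^{N+1}(1+|p|)+\varepsilon^N\nu\le2\varepsilon^N$.

\emph{Step 2: the linearized equation with remainder.} In $C^{1,\alpha}$ we have $q_g-1=g+O(\nu^2)$, $n_g-\theta=O(\nu)$, $A_g-I=O(\nu)$, and
\[
\nabla V((1+g)\theta)-\nabla V(\theta)=g\int_0^1D^2V((1+tg)\theta)\,\theta\,dt=O(\nu s).
\]
So (E4) gives $\frac1Ng-\partial_rh-\partial_rV|_S=O(\nu(\nu+s))$ in $C^{1,\alpha}(S)$. In the same way $V((1+g)\theta)-V(\theta)=g\int_0^1\nabla V((1+tg)\theta)\cdot\theta\,dt=O(\nu s)$ in $C^{2,\alpha}(S)$. Hence $h'=h-\operatorname{ext}(\frac1Ng-V|_S)$ has boundary values $O(\nu(\nu+s))$ in $C^{2,\alpha}(S)$ by (E2), and $\Delta h'=(\Delta-L_g)h=O(\nu(\nu+s))$ in $C^{0,\alpha}$. By the Dirichlet estimate $\partial_rh=\mathcal N(\frac1Ng-V|_S)+O(\nu(\nu+s))$. Therefore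
\[
\tfrac1N(1-\mathcal N)g=(\partial_rV-\mathcal NV)|_S+O(\nu(\nu+s))\quad\text{in }C^{1,\alpha}(S).
\]
Since $g\in C^{2,\alpha}_\perp$, Lemma~\ref{lem:DtN} gives $\nu\le C\|V\|_4+C\nu(\nu+s)$, and $\nu+s$ is small, so
\begin{equation}\label{eq:nuV}
\nu\le C\|V\|_4 .
\end{equation}
With \eqref{eq:first}, $\nu\le C\varepsilon^{N+1}(1+|p|)+C\varepsilon^N\nu$. Absorbing again,
\begin{equation}\label{eq:nus}
\nu+s+\|h\|\le C\varepsilon^{N+1}(1+|p|).
\end{equation}

\emph{Step 3: the dipole moment is quadratically small.} Apply Lemma~\ref{lem:moment} with $\varphi=(x-p)_i$, recall $F=\beta\nabla u$, and rescale. With $r=1+g$, the surface measure on $\partial\Omega_g$ is $r^{N-2}(r^2+|\nabla_Sg|^2)^{1/2}d\theta$, so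
\[
\varepsilon^{N+1}m=\int_{\Omega_g}y\,dy-\frac1N\int_{\partial\Omega_g}y\,dS=\int_S\theta\Bigl[\frac{r^{N+1}}{N+1}-\frac{r^{N-1}}N\sqrt{r^2+|\nabla_Sg|^2}\Bigr]d\theta .
\]
The bracket is $(\frac1{N+1}+g)-(\frac1N+g)+O(\nu^2)$. The linear terms cancel and $\int_S\theta=0$, so
\begin{equation}\label{eq:m}
\varepsilon^{N+1}|m|\le C\nu^2 .
\end{equation}

\emph{Step 4: the center is bounded.} Integrate (E3) over $K$ and use \eqref{eq:mp}: $m=\frac1NM(p-p_0)+O(\varepsilon^{-1}\|h\|)$. Since $M$ is invertible,
\begin{equation}\label{eq:p}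
|p-p_0|\le C(|m|+\varepsilon^{-1}\|h\|).
\end{equation}
By \eqref{eq:m} and \eqref{eq:nus}, $|m|\le C\varepsilon^{N+1}(1+|p|)^2\le C\varepsilon^N(1+|p|)$ and $\varepsilon^{-1}\|h\|\le C\varepsilon^N(1+|p|)$. Thus $|p-p_0|\le C\varepsilon^N(1+|p_0|+|p-p_0|)$, and so $|p|\le C$. Now \eqref{eq:nus}, \eqref{eq:m} and \eqref{eq:first} give $\nu\le C\varepsilon^{N+1}$, $|m|\le C\varepsilon^{N+1}$ and $\|F\|\le C$.

\emph{Step 5: one more power of $\varepsilon$.} So far we bounded $V$ by the size of $F$; now we use that its dipole part is negligible. Since $|\varepsilon(z-p)|\le C\varepsilon$ on $K$, the mean value theorem applied to $k$ and its derivatives gives $\|\mathcal W_{\varepsilon,p}F-\mathcal W_{0,p}F\|_4\le C\varepsilon\|F\|\le C\varepsilon$, while $\|\mathcal W_{0,p}F\|_4\le C|m|\le C\varepsilon^{N+1}$. So $\|V\|_4\le C\varepsilon^{N+2}$. Then $\nu\le C\varepsilon^{N+2}$ by \eqref{eq:nuV}, $\|h\|\le C\varepsilon^{N+2}$ by \eqref{eq:h}, and $|p-p_0|\le C\varepsilon^{N+1}$ by \eqref{eq:p}. Finally $F-F_0=\Lambda\bigl(\frac1N(p-p_0)+\varepsilon^{-1}\nabla h(\varepsilon(x-p))\bigr)$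 has norm at most $C\varepsilon^{N+1}$.
\end{proof}

In Theorem~\ref{thm:family}(2) the function $g$ need not be orthogonal to the $\theta_i$. The same domain can be described from a nearby center so that it is.

\begin{lemma}\label{lem:recenter}
There are $C,\eta_2>0$ such that if $\|g\|_{C^{2,\alpha}}\le\eta_2$, then for some $t\in\mathbb R^N$ with $|t|\le(N+1)\|g\|$ we have $\Omega_g-t=\Omega_{\tilde g}$ with $\tilde g\in C^{2,\alpha}_\perp$ and $\|\tilde g\|\le C\|g\|$.
\end{lemma}

\begin{proof}
For small $t$ write the points of $\partial\Omega_g-t$ in polar form, $(1+g)\theta-t=\ell_t(\theta)\,\pi_t(\theta)$ with $\ell_t>0$ and $\pi_t(\theta)\in S$. Since $\ell_t^2-1=2g+g^2-2(1+g)\,t\cdot\theta+|t|^2$, the binomial series show that $\ell_t$ and $\pi_t$ are smooth in $(g,t)$ with values in $C^{2,\alpha}$. Put $\mu=\|g\|+|t|$. Taylor's formula gives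
\[
\|\ell_t-1\|\le C\mu,\qquad\ell_t-1=g-t\cdot\theta+O(\mu^2),\qquad\|\pi_t-\pi_{t'}\|\le C|t-t'|,
\]
and $\pi_0=\mathrm{id}$. For small $t$ the map $\pi_t-\mathrm{id}$ has Lipschitz constant at most $\frac12$ on $S$, so $|\pi_t(\theta)-\pi_t(\theta')|\ge\frac12|\theta-\theta'|$. Thus $\pi_t$ is an injective local diffeomorphism; its image is open and compact in the connected space $S$, so $\pi_t$ is a $C^{2,\alpha}$ diffeomorphism of $S$, and $\pi_t^{-1}$ is bounded in $C^{2,\alpha}$ uniformly. If $\pi_t(\theta)=\pi_{t'}(\theta')$, then $|\theta-\theta'|\le2|\pi_{t'}(\theta')-\pi_t(\theta')|\le C|t-t'|$; that is, $|\pi_t^{-1}-\pi_{t'}^{-1}|\le C|t-t'|$ uniformly on $S$.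

Let $g_t=(\ell_t-1)\circ\pi_t^{-1}$; then $\|g_t\|\le C\mu$ and $\partial\Omega_g-t=\partial\Omega_{g_t}$. Each of $\Omega_g-t$ and $\Omega_{g_t}$ is the bounded component of the complement of this surface, so they coincide. As $\ell_t-1$ has Lipschitz constant $O(\mu)$ and $\pi_t^{-1}=\mathrm{id}+O(|t|)$, we have $g_t=g-t\cdot\theta+O(\mu^2)$ uniformly, so
\[
\int_Sg_t\,\theta=\int_Sg\,\theta-\frac\omega N\,t+e(t),\qquad|e(t)|\le C\mu^2,
\]
with $e$ continuous in $t$. The condition $\int_Sg_t\theta=0$ is the fixed point equation $t=\frac N\omega(\int_Sg\theta+e(t))$. For $|t|\le(N+1)\|g\|$ the right side has length at most $N\|g\|+C\|g\|^2\le(N+1)\|g\|$ if $\eta_2$ is small. Brouwer's theorem, that a continuous map of a closed ball into itself has a fixed point, gives $t$; take $\tilde g=g_t$.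
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:family}{\rm(1)} and {\rm(2)}]
(1) As $R\to\infty$, $g_R=\varepsilon^{N+1}\gamma_\varepsilon\to0$ and $p_R\to p_0$, so Proposition~\ref{prop:apriori} applies to $\Omega_R$ for large $R$.

(2) Choose $\eta\le\eta_2$ with $C\eta\le\eta_1$ and $(N+1)\eta\le\frac18$, where $C$ is the constant of Lemma~\ref{lem:recenter}. Then $\Omega=p+R\,\Omega_{\tilde g}$ with $p=x_0+Rt$, $\tilde g\in C^{2,\alpha}_\perp$, $\|\tilde g\|\le\eta_1$ and $\varepsilon|p|\le\frac14+\frac18$. By Proposition~\ref{prop:apriori} the point $X=(\delta^{-1}\tilde g,p,\delta^{-1}h,F)$ satisfies $\|X-X_0\|\le C\varepsilon$, so $X\in\mathcal U$ if $R\ge R_1$ with $R_1\geq R_0$ large. By (E1)--(E4) it is a zero of $\Psi(\varepsilon;\cdot)$. Hence $X=X_\varepsilon$, so $p=p_R$, $\tilde g=g_R$ and $\Omega=\Omega_R$.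
\end{proof}

\section{The foliation}\label{sec:foliation}

We prove Theorem~\ref{thm:family}(3). The boundary of $\Omega_R$ moves outward at speed about $1$ as $R$ grows, while the center and the shape change at a rate $O(R^{-2})$. To use this, assemble all the boundaries into one map. The points of $\partial\Omega_R$ are $p_R+R\theta+R^{-N}\gamma_{1/R}(\theta)\theta$, so $\partial\Omega_R=T(\{|x|=R\})$, where
\[
T(x)=x+d(x),\qquad d(x)=p_\varepsilon+|x|^{-N}\gamma_\varepsilon\Bigl(\frac x{|x|}\Bigr)\frac x{|x|},\qquad\varepsilon=\frac1{|x|}.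
\]

\emph{$T$ is an injective local diffeomorphism.} The curve $\varepsilon\mapsto(\gamma_\varepsilon,p_\varepsilon)\in C^{2,\alpha}(S)\times\mathbb R^N$ is $C^1$, so $(\varepsilon,\theta)\mapsto\gamma_\varepsilon(\theta)$ is $C^1$, and all first derivatives are bounded for $|\varepsilon|\le\varepsilon_1/2$. Since $|\nabla(1/|x|)|=|x|^{-2}$ and $|D(x/|x|)|\le C|x|^{-1}$, the map $d$ is $C^1$ with $|Dd(x)|\le C|x|^{-2}+C|x|^{-N-1}\le C|x|^{-2}$ for large $|x|$. Two points of $\{|x|\ge R_0\}$ can be joined in this set by a path of length at most $\frac\pi2$ times their distance: replace the part of the segment inside the ball, a chord, by the shorter arc of a great circle with the same endpoints. So for large $R_0$, $|d(x)-d(x')|\le\frac12|x-x'|$ and $|Dd|\le\frac12$ on this set. Hence $T$ is injective there with invertible derivative. In particular the surfaces $\partial\Omega_R$, $R\ge R_0$, are pairwise disjoint.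

\emph{The domains are nested.} For $R\ge R_0$ let
\[
J(x,R)=\frac{|x-p_R|}{R\,\bigl(1+g_R\bigl(\frac{x-p_R}{|x-p_R|}\bigr)\bigr)}\quad(x\ne p_R),\qquad J(p_R,R)=0 .
\]
Then $\Omega_R=\{J(\cdot,R)<1\}$ and $\partial\Omega_R=\{J(\cdot,R)=1\}$. The function $J$ is jointly continuous, also where $x=p_R$ because $J\le2|x-p_R|/R$; it is linear along each ray from $p_R$; and $J(\cdot,R)\to0$ locally uniformly as $R\to\infty$, because $p_R$ is bounded. Fix $R$ and let $j(R')=\max_{x\in\overline{\Omega_R}}J(x,R')$, a continuous function of $R'>R$ that tends to $0$ at infinity. Suppose $j(R')=1$, attained at $x$. Then $x\in\partial\Omega_{R'}$, so $x\notin\partial\Omega_R$ and $x$ lies in the open set $\Omega_R$. Moving $x$ slightly outward along the ray from $p_{R'}$ keeps it in $\Omega_R$ and makes $J(\cdot,R')>1$, a contradiction. So $j\ne1$ on $(R,\infty)$, hence $j<1$ there, which says $\overline{\Omega_R}\subset\Omega_{R'}$.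

\emph{The surfaces fill the exterior.} For $R>R_0$, $\overline{\Omega_{R_0}}\subset\Omega_R$ shows that $\partial\Omega_R$ does not meet $\overline{\Omega_{R_0}}$. Conversely, if $x\notin\overline{\Omega_{R_0}}$, then $J(x,R_0)>1$ and $J(x,R)\to0$, so $J(x,R)=1$ for some $R>R_0$ and $x\in\partial\Omega_R$. Thus $T$ is a bijective $C^1$ local diffeomorphism, hence a $C^1$ diffeomorphism, of $\{|x|>R_0\}$ onto $\mathbb R^N\setminus\overline{\Omega_{R_0}}$, and it maps $\{|x|=R\}$ onto $\partial\Omega_R$. This completes the proof of Theorem~\ref{thm:family}. \qed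

\begin{thebibliography}{9}

\bibitem{CM}
\emph{On an overdetermined problem for composite materials},
\texttt{https://repository.kulib.kyoto-u.ac.jp/\allowbreak dspace/\allowbreak bitstream/\allowbreak 2433/\allowbreak 265577/\allowbreak 1/\allowbreak 2186-03.pdf}

\bibitem{GT}
Gilbarg and Trudinger, Theorem~6.31.

\end{thebibliography}
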